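\title{Minimal action realizations of countable Borel equivalence relations}

\begin{abstract}
We show that every non-smooth aperiodic countable Borel equivalence relation is Borel isomorphic to the orbit equivalence relation of an action of the free group $F_\infty$ by homeomorphisms on the Baire space $\mathbb N^{\mathbb N}$ in which every orbit is dense. This determines which countable Borel equivalence relations come from minimal actions of countable groups on Polish spaces. The proof splits off a hyperfinite summand without invariant probability measure and places the rest of the relation on a meager invariant set, by blowing up one orbit of an eventual-equality relation. Finitely generated groups do not suffice.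
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{countable Borel equivalence relation} (CBER) is an equivalence relation $E$ on a standard Borel space $X$ such that $E$ is a Borel subset of $X^2$ and every $E$-class is countable. It is \emph{aperiodic} if every class is infinite, and \emph{smooth} if there is a Borel map $f:X\to\mathbb R$ with $x\mathrel{E}y\iff f(x)=f(y)$; smoothness says that the classes can be named by real numbers in a Borel way. It is \emph{hyperfinite} if $E=\bigcup_nE_n$ for an increasing sequence of Borel equivalence relations $E_n$ all of whose classes are finite. CBERs $E$ on $X$ and $F$ on $Y$ are \emph{Borel isomorphic}, written $E\cong F$, if there is a Borel bijection $\varphi:X\to Y$ with $x\mathrel{E}x'\iff\varphi(x)\mathrel{F}\varphi(x')$.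

The basic source of examples is topological dynamics. If a countable group $\Gamma$ acts by homeomorphisms on a Polish space $Y$ (we say that $Y$ is a \emph{Polish $\Gamma$-space}), the orbit equivalence relation $E^Y_\Gamma$ is a CBER. Up to Borel isomorphism every CBER arises in this way: the Feldman--Moore theorem provides a countable group of Borel automorphisms whose orbits are the classes, and a refinement of the topology makes these automorphisms continuous (Lemma~\ref{lem:topology}). A Borel isomorphism remembers neither the group nor the topology, so one may ask how good a topological model a given CBER has. The most basic irreducibility property in topological dynamics is minimality: the action is \emph{minimal} if every orbit is dense, that is, if there is no closed invariant set other than $\emptyset$ and $Y$. An aperiodic CBER $E$ has a \emph{minimal action realization} if $E\cong E^Y_\Gamma$ for a minimal action of a countable group $\Gamma$ by homeomorphisms on a Polish space $Y$.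

For example, let $E_0$ be the relation of eventual equality on $2^{\mathbb N}$. It is the orbit equivalence relation of the group $\bigoplus_{\mathbb N}\mathbb Z/2$, which acts by flipping finitely many coordinates, and every orbit meets every cylinder; so $E_0$ comes with a minimal action realization. In the other direction there is one obstruction: a minimal action with more than one orbit has a non-smooth orbit equivalence relation (Lemma~\ref{lem:baire}). The obstruction comes from the group and not from the density of the classes, for it is known that every aperiodic CBER on an uncountable standard Borel space, smooth or not, is Borel isomorphic to a CBER on a Polish space all of whose classes are dense. It is also known that every non-smooth aperiodic hyperfinite CBER has a minimal action realization; we use neither of these two facts. The following question is posed, and described as open, in \cite{RS}.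

\medskip
\noindent\textbf{Question.} \emph{Does every non-smooth aperiodic CBER have a minimal action realization?}
\medskip

The model obtained from the Feldman--Moore theorem is of no help, since refining a topology creates open sets and so makes it harder for orbits to be dense. A hint comes from Baire category. In a minimal action every invariant Borel set is meager or comeager (Lemma~\ref{lem:baire}). So if $E$ is a direct sum of two relations, then in any minimal action realization one of the summands lives on a meager set, although each of its orbits is dense. This suggests turning the constraint into a method: let a summand that we understand completely occupy a comeager set, and hide everything else in the meager complement. The answer to the Question is yes, and this is how we prove it. Below, $F_\infty$ is the free group on a countably infinite set of generators.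

\begin{theorem}\label{thm:main}
Every non-smooth aperiodic CBER is Borel isomorphic to $E^Y_\Gamma$ for some minimal action of a countable group $\Gamma$ by homeomorphisms on a Polish space $Y$. One can take $Y=\mathbb N^{\mathbb N}$ and $\Gamma=F_\infty$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $E$ be a CBER on a nonempty standard Borel space. Then $E\cong E^Y_\Gamma$ for some minimal action of a countable group $\Gamma$ by homeomorphisms on a Polish space $Y$ if and only if $E$ has exactly one class, or $E$ is aperiodic and non-smooth.
\end{theorem}

\begin{theorem}\label{thm:fg}
In Theorem~\ref{thm:main}, $F_\infty$ cannot be replaced by finitely generated groups: some non-smooth aperiodic CBER is not induced by any Borel action of a finitely generated group.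
\end{theorem}

Section~\ref{sec:example} shows the construction on a two-point space and lists what must change in general. After the tools of Section~\ref{sec:tools}, Section~\ref{sec:reduction} writes $E$ as $E'\oplus E_t$, where $E_t$ is a fixed hyperfinite relation, and reduces Theorem~\ref{thm:main} to Proposition~\ref{prop:main}, which realizes $E'\oplus E_t$ for an arbitrary aperiodic $E'$. Sections~\ref{sec:partition}--\ref{sec:orbits} prove that proposition, and Section~\ref{sec:rest} proves Theorems~\ref{thm:class} and~\ref{thm:fg}. Throughout, $\mathbb N=\{0,1,2,\dots\}$.

\section{Doubling an orbit}\label{sec:example}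

Let $Z=\{a,b\}$ be a two-point space with the relation of equality. It has two classes, neither of them dense. We build a minimal action in which these two classes are represented by two distinct dense orbits, while the remaining orbits form a hyperfinite relation.

Let $\Omega=\{0,a,b\}^{\{1,2,\dots\}}$, and think of $0$ as a blank. Let $G$ be the countable group of homeomorphisms of $\Omega$ that, for some $n$, apply a permutation of $\{0,a,b\}^n$ to the first $n$ coordinates and leave the others unchanged. The orbits of $G$ are the classes of eventual equality, and each of them meets every cylinder. The eventually blank sequences form a single orbit $O$. We want to replace each point $x\in O$ by a copy $\{(x,a),(x,b)\}$ of $Z$. A point of $\Omega\setminus O$ close to $x$ follows $x$ through a long stretch of blanks and then shows a first non-blank letter, $a$ or $b$; this letter will decide whether it is close to $(x,a)$ or to $(x,b)$.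

To make this precise, record for each $m\ge0$ the first non-blank letter $c_m$ after position $m$. Let $Y$ be the set of pairs $(x,c)\in\Omega\times\{a,b\}^{\mathbb N}$ such that, for all $m\ge1$,
\[
c_{m-1}=x_m\ \text{ if }x_m\neq0,\qquad c_{m-1}=c_m\ \text{ if }x_m=0 .
\]
This is a closed subset of a compact metrizable space. If $x\notin O$, then $x$ determines $c$. If $x\in O$, then $c$ is eventually constant, its eventual value can be $a$ or $b$, and this value and $x$ determine $c$. So $Y$ is $\Omega$ with every point of $O$ doubled.

An element of $G$ that permutes $\{0,a,b\}^n$ acts on $Y$: change the first $n$ coordinates of $x$, keep $c_m$ for $m\ge n$, and recompute $c_{n-1},\dots,c_0$ from the rule. Each new coordinate depends on finitely many old ones, so $G$ acts by homeomorphisms. The orbits are $O\times\{a\}$, $O\times\{b\}$, and the classes of eventual equality on $\Omega\setminus O$. Every orbit is dense. Indeed, a nonempty basic open set is given by prescribing $x_1,\dots,x_n$ and $c_n$ (these determine $c_0,\dots,c_{n-1}$); it contains all $(x',c')$ such that $x'$ begins with $x_1\cdots x_nc_n$; and any point of $Y$ is moved into this set by a permutation of $\{0,a,b\}^{n+1}$.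 Finally, eventual equality is the increasing union of the finite relations ``equal after position $n$'', so it is hyperfinite.

For a general aperiodic relation $E'$ we keep this picture. A point of $\Omega$ is better described by listing its non-blank letters together with their positions, which we call \emph{levels}; the points of $O$ become finite words with increasing levels, and a piece of the space of $E'$ is attached at the end of each finite word. Three things have to change.

\begin{enumerate}
\item \emph{The added part must not carry an invariant measure.} The uniform product measure on $\Omega$ is $G$-invariant and gives the countable set $O$ measure zero, so it survives on $\Omega\setminus O$. A relation $E$ without invariant probability measure has no such summand. What every non-smooth aperiodic $E$ does have is a hyperfinite summand without invariant probability measure (Section~\ref{sec:reduction}). We therefore use $2^n$ letters at level $n$, so that almost every point has only finitely many blanks, and delete those points.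
\item \emph{The relation $E'$ must not be copied infinitely often.} On $O\times Z$, the relation ``second coordinates are equivalent'' has no invariant probability measure, since the infinitely many copies of $Z$ would all have the same measure. If $E'$ has such a measure, this is the wrong relation. But only finitely many words end at level $n$. So we cut the space of $E'$ into pieces, one for each word, such that the pieces of words ending at the same level are copies of one set $A_n$, and we attach $A_n$ instead of $Z$ (Section~\ref{sec:partition}).
\item \emph{A group acts on $Z$, and $Z$ may be uncountable.} The letters of level $n$ come from a finite piece $D_n$ of a countable dense invariant set, and the group does not preserve $D_n$. The letters allowed to approach $Z$ will be those far from the boundary of $D_n$, where more and more group elements are defined (Section~\ref{sec:letters}).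
\end{enumerate}

\section{Tools}\label{sec:tools}

\subsection*{Notation}
For a CBER $E$ on $X$ and a Borel set $B\subseteq X$, we write $E|_B$ for the restriction and $[B]_E$ for the union of the classes that meet $B$; the set $B$ is \emph{invariant} if $B=[B]_E$. Restricting the witnesses shows that $E|_B$ is smooth if $E$ is, and hyperfinite if $E$ is. The direct sum $E\oplus E'$ is the union $E\cup E'$ on the disjoint union of the two spaces; if $B$ is invariant, then $E\cong E|_B\oplus E|_{X\setminus B}$. We use without comment that the inverse of a Borel bijection between standard Borel spaces is Borel, that every standard Borel space has a Borel linear order, and that $G_\delta$ subsets and countable products of Polish spaces are Polish. A Polish topology on a standard Borel space is \emph{compatible} if it generates the given Borel sets; a space is \emph{zero-dimensional} if it has a base of clopen sets.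

\subsection*{Three theorems on CBERs}
A Borel probability measure $\nu$ on $X$ is \emph{$E$-invariant} if $\nu(g(B))=\nu(B)$ for every Borel set $B$ and every Borel automorphism $g$ of $X$ with graph contained in $E$; it is \emph{ergodic} if every invariant Borel set has measure $0$ or $1$.

\begin{itemize}
\item[(FM)] \emph{Feldman--Moore.} Every CBER is $\bigcup_i\mathrm{graph}(g_i)$ for countably many Borel maps $g_i$ with $g_i^2=\mathrm{id}$.
\item[(HKL)] \emph{Harrington--Kechris--Louveau.} If $E$ is a non-smooth CBER on a Polish space $X$, there is a continuous injection $f:2^{\mathbb N}\to X$ with $x\mathrel{E_0}y\iff f(x)\mathrel{E}f(y)$.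
\item[(DJK)] \emph{Dougherty--Jackson--Kechris} \cite[Theorem 9.1]{DJK}. Two non-smooth aperiodic hyperfinite CBERs with the same number of ergodic invariant probability measures are Borel isomorphic. In particular, any two without invariant probability measure are Borel isomorphic.
\end{itemize}

By (FM), $[B]_E=\bigcup_ig_i(B)$ is Borel whenever $B$ is. The next lemma extends invariance from automorphisms to partial maps.

\begin{lemma}\label{lem:invariance}
Let $E=\bigcup_i\mathrm{graph}(g_i)$ for countably many Borel automorphisms $g_i$ of $X$, and let $\nu$ be a Borel probability measure invariant under each $g_i$. Then $\nu(\theta(B))=\nu(B)$ for every Borel set $B$ and every Borel injection $\theta:B\to X$ with graph contained in $E$.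
\end{lemma}

\begin{proof}
Let $B_i$ be the set of $x\in B$ for which $i$ is least with $\theta(x)=g_ix$. The $B_i$ partition $B$, and the Borel sets $g_iB_i=\theta(B_i)$ partition $\theta(B)$ because $\theta$ is injective. Hence $\nu(\theta(B))=\sum_i\nu(g_iB_i)=\sum_i\nu(B_i)=\nu(B)$.
\end{proof}

By (FM) the lemma applies to every $E$-invariant measure. It also shows that a measure invariant under a Borel action of a countable group $\Gamma$ is invariant for the orbit equivalence relation.

\subsection*{Topology}
We use the following facts from \cite{Kechris}.

\begin{itemize}
\item[(K1)] (13.3, 13.5) A Polish topology can be refined to a Polish topology with the same Borel sets in which countably many given Borel sets are clopen; and the topology generated by countably many Polish refinements with the same Borel sets is again such a refinement.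
\item[(K2)] (7.8) Every zero-dimensional Polish space is homeomorphic to a closed subset of $\mathbb N^{\mathbb N}$; in particular it has a compatible complete ultrametric.
\item[(K3)] (7.7, Alexandrov--Urysohn) A nonempty zero-dimensional Polish space in which every compact set has empty interior is homeomorphic to $\mathbb N^{\mathbb N}$.
\end{itemize}

\begin{lemma}\label{lem:topology}
Let $\Gamma_0$ be a countable group of Borel automorphisms of a standard Borel space $Z$, and let $A_0,A_1,\dots\subseteq Z$ be Borel. There is a compatible zero-dimensional Polish topology on $Z$ in which every $A_n$ is clopen and $\Gamma_0$ acts by homeomorphisms.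
\end{lemma}

\begin{proof}
By (K1), let $\tau_0$ be a compatible Polish topology in which the $A_n$ are clopen. Given $\tau_k$ with a countable base $\mathcal B_k$, let $\tau_{k+1}\supseteq\tau_k$ be a compatible Polish topology in which all sets $\gamma B$, for $\gamma\in\Gamma_0$ and $B\in\mathcal B_k$, are clopen. The topology $\tau$ generated by $\bigcup_k\tau_k$ is compatible and Polish by (K1), and $\bigcup_k\mathcal B_k$ is a subbase for it. Taking $\gamma=\mathrm{id}$, we see that this subbase consists of $\tau$-clopen sets, so $\tau$ is zero-dimensional. Each $\gamma\in\Gamma_0$ is a bijection that maps the subbase into $\tau$, so it is an open map; as $\gamma^{-1}$ is open too, $\gamma$ is a homeomorphism.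
\end{proof}

\begin{lemma}\label{lem:baire}
Let a countable group $\Gamma$ act minimally by homeomorphisms on a nonempty Polish space $Y$. Then every invariant Borel set is meager or comeager. If there is more than one orbit, then $E^Y_\Gamma$ is not smooth.
\end{lemma}

\begin{proof}
Let $M$ be an invariant Borel set that is not meager. Since $M$ has the Baire property, it is comeager in some nonempty open set $U$, hence in $\gamma U$ for each $\gamma\in\Gamma$. Every orbit meets $U$, so the countably many sets $\gamma U$ cover $Y$, and $M$ is comeager.

Suppose that $f:Y\to\mathbb R$ is Borel and its fibers are the orbits. For each $n$, the preimages of the intervals $[k2^{-n},(k+1)2^{-n})$, $k\in\mathbb Z$, are invariant Borel sets that cover $Y$, so one of them, $M_n$, is not meager and hence comeager. On the comeager set $\bigcap_nM_n$ the map $f$ is constant, so some orbit is comeager. A countable set of non-isolated points is meager, so $Y$ has an isolated point $p$. Every orbit meets the open set $\{p\}$, so there is only one orbit.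
\end{proof}

\section{Splitting off a hyperfinite summand}\label{sec:reduction}

We first fix a concrete relation of the type singled out by the last sentence of (DJK), inside $E_0$ so that (HKL) can carry it into any non-smooth relation.

Let $\Delta=\bigoplus_{\mathbb N}\mathbb Z/2$ and let $\lambda$ be the coin-flipping measure on $2^{\mathbb N}$. The group $\Delta$ permutes the $2^n$ cylinders of length $n$ transitively, so a $\Delta$-invariant probability measure gives each of them measure $2^{-n}$ and equals $\lambda$. Let $G\subseteq2^{\mathbb N}$ be a $\lambda$-null dense $G_\delta$ set, for instance $\bigcap_kU_k$ where $U_k$ is an open set of measure at most $1/k$ containing a fixed countable dense set. Put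
\[
C=\bigcap_{\gamma\in\Delta}\gamma G,\qquad E_t=E_0|_C .
\]
Then $C$ is an $E_0$-invariant $\lambda$-null $G_\delta$ set. It is comeager, hence uncountable, because $2^{\mathbb N}$ has no isolated points.

\begin{lemma}\label{lem:Et}
The relation $E_t$ is aperiodic, hyperfinite, non-smooth and has no invariant probability measure. Every CBER with these four properties is Borel isomorphic to $E_t$; in particular $E_t\oplus E_t\cong E_t$.
\end{lemma}

\begin{proof}
The classes of $E_t$ are $E_0$-classes, which are infinite, and $E_t$ is the increasing union of the finite relations ``equal from coordinate $n$ on''. The group $\Delta$ acts on the Polish space $C$ with dense orbits, and there is more than one orbit since $C$ is uncountable; so $E_t$ is non-smooth by Lemma~\ref{lem:baire}. An invariant probability measure would be a $\Delta$-invariant probability measure on $2^{\mathbb N}$ concentrated on $C$, which is impossible since $\lambda(C)=0$. The second statement is (DJK). It applies to $E_t\oplus E_t$: the first three properties pass to the sum, and an invariant probability measure on the sum would restrict, after normalization, to one on a summand of positive measure.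
\end{proof}

\begin{proposition}\label{prop:split}
Every non-smooth aperiodic CBER $E$ is Borel isomorphic to $E'\oplus E_t$ for some aperiodic CBER $E'$ on a nonempty standard Borel space.
\end{proposition}

\begin{proof}
Let $E$ live on $X_0$, fix a compatible Polish topology, and take $E=\bigcup_{n\in\mathbb N}\mathrm{graph}(g_n)$ as in (FM) and $f$ as in (HKL). As $f$ is a homeomorphism of the compact space $2^{\mathbb N}$ onto a closed set, $B=f(C)$ is Borel, and $E|_B\cong E_t$. The set $B$ need not be invariant, so we pass to $A=[B]_E=\bigcup_ng_n(B)$ and show that $E|_A$ still has the four properties of Lemma~\ref{lem:Et}.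

The relation $E|_A$ is aperiodic because $A$ is invariant, and non-smooth because its restriction $E|_B$ is non-smooth.

For hyperfiniteness, write $E|_B=\bigcup_nF_n$ with $F_n$ finite, Borel and increasing. For $x\in A$ let $n(x)$ be least with $g_{n(x)}x\in B$, which exists since $g_n^2=\mathrm{id}$, and let $p(x)=g_{n(x)}x$. Define $x\mathrel{E_n}y$ if $x=y$, or if $n(x),n(y)\le n$ and $p(x)\mathrel{F_n}p(y)$. These are increasing Borel equivalence relations contained in $E|_A$. If $x\mathrel{E}y$, then $p(x)\mathrel{F_m}p(y)$ for some $m$, so $x\mathrel{E_n}y$ for $n=\max(m,n(x),n(y))$. The classes of $E_n$ are finite because a point $x$ with $n(x)\le n$ and $p(x)=b$ is one of $g_0b,\dots,g_nb$.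

Let $\nu$ be an $E|_A$-invariant probability measure. Then $\nu(B)>0$, since $A$ is covered by the sets $g_n(B)$, which have the same measure as $B$. By Lemma~\ref{lem:invariance}, the normalized restriction of $\nu$ to $B$ is $E|_B$-invariant, which contradicts $E|_B\cong E_t$.

So $E|_A\cong E_t$. If $A\ne X_0$, take $E'=E|_{X_0\setminus A}$, which is aperiodic since $X_0\setminus A$ is invariant. If $A=X_0$, then $E\cong E_t\cong E_t\oplus E_t$; take $E'=E_t$.
\end{proof}

This is the only place where the non-smoothness of $E$ is used. From now on $E'$ is an arbitrary aperiodic CBER; it may be smooth, and its space may be countable.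

\begin{proposition}\label{prop:main}
Let $E'$ be an aperiodic CBER on a nonempty standard Borel space $X$. There are a space $Y$ homeomorphic to $\mathbb N^{\mathbb N}$, a countable group $\Gamma$ acting minimally on $Y$ by homeomorphisms, and an invariant Borel partition $Y=Y_Z\sqcup W$ such that $E^Y_\Gamma|_{Y_Z}\cong E'$ and $E^Y_\Gamma|_W$ is aperiodic, hyperfinite, non-smooth and without invariant probability measure.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
Write $E\cong E'\oplus E_t$ as in Proposition~\ref{prop:split} and apply Proposition~\ref{prop:main} to $E'$. By Lemma~\ref{lem:Et}, $E^Y_\Gamma|_W\cong E_t$, so $E^Y_\Gamma\cong E'\oplus E_t\cong E$. The countable group $\Gamma$ is a quotient of $F_\infty$, so $F_\infty$ acts on $Y\cong\mathbb N^{\mathbb N}$ by homeomorphisms with the same orbits.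
\end{proof}

For Sections~\ref{sec:partition}--\ref{sec:orbits}, fix $E'$ and $X$ as in Proposition~\ref{prop:main}.

\section{Cutting the space into copies}\label{sec:partition}

Call Borel subsets $B,B'$ of the space of a CBER \emph{equidecomposable} if there is a Borel bijection $B\to B'$ with graph contained in the relation. Composing and inverting such bijections shows that this is an equivalence relation on Borel sets. We need a partition of $X$ with a prescribed finite number of equidecomposable pieces at each level $n$, every piece meeting every class. The basic step is to cut in half, and it is here that aperiodicity enters.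

\begin{lemma}\label{lem:half}
If $F$ is an aperiodic CBER on $V$, there is a Borel partition $V=V^0\sqcup V^1$ into equidecomposable sets, each meeting every class in an infinite set.
\end{lemma}

\begin{proof}
It suffices to find a Borel involution $\sigma$ of $V$ without fixed points and with graph in $F$. Indeed, fix a Borel linear order on $V$ and put $V^0=\{x:x<\sigma(x)\}$ and $V^1=\sigma(V^0)=V\setminus V^0$. Each class $c$ equals $(c\cap V^0)\sqcup\sigma(c\cap V^0)$, so both parts are infinite.

We pair points greedily. Let $F=\bigcup_{n\in\mathbb N}\mathrm{graph}(g_n)$ as in (FM). Put $U_0=\emptyset$ and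
\[
U_{n+1}=U_n\cup\{x\notin U_n:\ g_nx\notin U_n,\ g_nx\ne x\},
\]
and let $\sigma(x)=g_nx$ for $x\in U_{n+1}\setminus U_n$. Since $g_n^2=\mathrm{id}$, the map $g_n$ is a fixed-point-free involution of $U_{n+1}\setminus U_n$, so $\sigma$ is one of $U=\bigcup_nU_n$. If $x\ne y$ were equivalent points outside $U$, say $y=g_nx$, both would have been put into $U_{n+1}$. So $R=V\setminus U$ contains at most one point of each class.

The classes that meet $R$ have a distinguished point, which lets us enumerate them and pair them afresh. For $x\in[R]_F$ let $s(x)$ be the point of $R$ in the class of $x$; it is $g_nx$ for the least $n$ with $g_nx\in R$, so $s$ is Borel. Let $k(x)=\min\{n:g_ns(x)=x\}$, which is injective on each class, and let $\mathrm{rk}(x)$ be the number of points $y$ in the class of $x$ with $k(y)<k(x)$, that is, the number of distinct points among $g_ns(x)$, $n<k(x)$. Then $\mathrm{rk}$ is Borel and maps each class in $[R]_F$ bijectively onto $\mathbb N$, the class being infinite. Redefine $\sigma$ on $[R]_F$ so that in each class it exchanges the points of ranks $2j$ and $2j+1$. On the invariant set $V\setminus[R]_F\subseteq U$ we keep $\sigma$ as it was.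
\end{proof}

By induction on $j$, the space $V$ splits into $2^j$ pairwise equidecomposable Borel sets, each meeting every class in an infinite set: split $V^0$ into $2^{j-1}$ such sets for the aperiodic relation $F|_{V^0}$, and transport them to $V^1$ by the bijection $V^0\to V^1$.

\begin{lemma}\label{lem:partition}
Let $c_0=1$ and let $c_1,c_2,\dots$ be positive integers. There are a Borel partition $X=\bigsqcup_{n\ge0}\bigsqcup_{j<c_n}B_{n,j}$ into sets meeting every $E'$-class and Borel bijections $\beta_{n,j}:B_{n,0}\to B_{n,j}$ with graphs contained in $E'$.
\end{lemma}

\begin{proof}
Split $X=V_0\sqcup V_0'$ by Lemma~\ref{lem:half}. Given $n\ge1$ and a Borel set $V_{n-1}$ meeting every class in an infinite set, split it into at least $c_n+1$ pairwise equidecomposable Borel sets, each meeting every class in an infinite set. Call $c_n$ of them $B_{n,j}$, $j<c_n$, and another one $V_n$. The sets $B_{n,j}\subseteq V_{n-1}\setminus V_n$ are pairwise disjoint. Whatever is left goes to level $0$, where there is a single piece and nothing has to be matched: let $B_{0,0}$ be the complement of all $B_{n,j}$ with $n\ge1$, and $\beta_{0,0}=\mathrm{id}$. It contains $V_0'$, so it meets every class.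
\end{proof}

There will be $2^n$ letters of level $n$ for each $n\ge1$. A word with strictly increasing levels that ends at level $n$ is given by one of the $2^n$ letters of level $n$ and, for each $1\le i<n$, either no letter or one of the $2^i$ letters of level $i$. So we apply Lemma~\ref{lem:partition} with
\begin{equation}\label{eq:cn}
c_0=1,\qquad c_n=2^n\prod_{1\le i<n}(1+2^i)\quad(n\ge1),
\end{equation}
where $c_0$ counts the empty word, and we put
\[
A_n=B_{n,0},\qquad Z=\bigsqcup_{n\ge0}A_n,\qquad F=E'|_Z .
\]
Each $A_n$ meets every $F$-class, and the $A_n$ are disjoint, so $F$ is aperiodic. By (FM), write $F=\bigcup_{i\ge1}\mathrm{graph}(\gamma_i)$ with $\gamma_i:Z\to Z$ Borel and $\gamma_i^2=\mathrm{id}$. By Lemma~\ref{lem:topology}, give $Z$ a compatible zero-dimensional Polish topology in which all $A_n$ are clopen and all $\gamma_i$ are homeomorphisms, and by (K2) fix a compatible complete ultrametric $d_Z$ on $Z$.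

\section{Letters and depth}\label{sec:letters}

We now approximate $Z$ by a countable set $T$ of isolated points, arranged in finite levels, in such a way that each $\gamma_i$ extends to a level-preserving homeomorphism of $Z\sqcup T$.

Let $D\subseteq Z$ be the $F$-saturation of a countable dense set. It is countable, dense, invariant under every $\gamma_i$, and infinite since $Z\neq\emptyset$ and $F$ is aperiodic. Enumerate $D$ without repetition as $d_0,d_1,\dots$ and put
\[
D_n=\{d_j:j<2^n\},\qquad L_n=D_n\times\{n\}\quad(n\ge1),\qquad T=\bigsqcup_{n\ge1}L_n,\qquad Q=Z\sqcup T .
\]
The elements of $T$ are the \emph{letters}. A letter $t=(d,n)$ has \emph{level} $n(t)=n$ and \emph{position} $\pi(t)=d$; we let $\pi$ be the identity on $Z$. Extend $\gamma_i$ to a map $\hat\gamma_i:Q\to Q$ by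
\[
\hat\gamma_i(d,n)=(\gamma_id,n)\ \text{ if }\gamma_id\in D_n,\qquad\hat\gamma_i(d,n)=(d,n)\ \text{ otherwise.}
\]
This is an involution of $Q$ that maps $Z$ to $Z$ and each $L_n$ to itself: if $\gamma_id\in D_n$, then $\gamma_i\gamma_id=d\in D_n$, so $(\gamma_id,n)$ is sent back to $(d,n)$.

The first idea is to let letters $t_k$ converge to $z$ when $\pi(t_k)\to z$ and $n(t_k)\to\infty$. This fails.

\begin{example}\label{ex:adic}
Let $Z$ be the ring of $2$-adic integers, let $\gamma$ be the continuous involution with $\gamma x=x+1$ for even $x$ and $\gamma x=x-1$ for odd $x$, and let $D=\mathbb Z$ be enumerated as $0,1,-1,2,-2,\dots$, so that $D_n=\{-2^{n-1}+1,\dots,2^{n-1}\}$. The letters $t_n=(2^{n-1},n)$ have $\pi(t_n)\to0$ and $n(t_n)\to\infty$. For $n\ge2$ we have $\gamma(2^{n-1})=2^{n-1}+1\notin D_n$, so $\hat\gamma$ fixes $t_n$, while $\gamma0=1$. If $t_n$ converged to $0$, then $\hat\gamma$ would be discontinuous.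
\end{example}

So letters on the boundary of their level must be kept away from $Z$. Removing only the letters on which some $\hat\gamma_i$ is trivial is not enough, because $\hat\gamma_j$ could send admissible letters to removed ones; we need a quantity that changes little under each $\hat\gamma_i$. For $d\in D$ and $r\in\mathbb N$ let
\[
B_r(d)=\{\gamma_{i_1}\cdots\gamma_{i_k}d:\ 0\le k\le r,\ 1\le i_1,\dots,i_k\le r\}.
\]
These are finite subsets of $D$, increasing in $r$, with $B_0(d)=\{d\}$ and with union the infinite $F$-class of $d$. So the \emph{depth}
\[
r(t)=\max\{r\in\mathbb N:B_r(d)\subseteq D_n\}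
\]
of a letter $t=(d,n)$ is a well-defined natural number.

\begin{lemma}\label{lem:depth}
\begin{enumerate}
\item[(a)] For each $d\in D$, $r((d,n))\to\infty$ as $n\to\infty$.
\item[(b)] If $t=(d,n)$ and $1\le i\le r(t)$, then $\hat\gamma_it=(\gamma_id,n)$ and $r(\hat\gamma_it)\ge r(t)-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $B_r(d)$ is a finite subset of $D$, hence contained in $D_n$ for all large $n$. (b) With $r=r(t)$ we have $\gamma_id\in B_r(d)\subseteq D_n$ and $B_{r-1}(\gamma_id)\subseteq B_r(d)\subseteq D_n$.
\end{proof}

Let $h(t)=2^{-r(t)}>0$ for $t\in T$ and $h(z)=0$ for $z\in Z$. Define $\rho(p,p)=0$ and, for $p\ne q$ in $Q$,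
\[
\rho(p,q)=\max\bigl(d_Z(\pi p,\pi q),\,h(p),\,h(q)\bigr).
\]
For $\ell\in\mathbb N$ let $Q_{>\ell}=Z\cup\bigcup_{n>\ell}L_n$.

\begin{lemma}\label{lem:Q}
\begin{enumerate}
\item[(a)] $\rho$ is a complete separable ultrametric on $Q$ that extends $d_Z$, so $Q$ is a zero-dimensional Polish space. Letters are isolated points, $Z$ is closed, $\pi$ is continuous, and each $Q_{>\ell}$ is clopen.
\item[(b)] For $z\in Z$, we have $q_k\to z$ if and only if $\pi q_k\to z$ in $Z$ and $h(q_k)\to0$.
\item[(c)] For every $z\in Z$ and $\ell\in\mathbb N$ there are letters $t_k\to z$ of level greater than $\ell$.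
\item[(d)] Each $\hat\gamma_i$ is a homeomorphism of $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a), (b) If $p\ne q$ and $\rho(p,q)=0$, then $h(p)=h(q)=0$, so $p,q\in Z$ and $d_Z(p,q)=0$, which is absurd. For distinct $p,q,s$, each of $d_Z(\pi p,\pi s)\le\max(d_Z(\pi p,\pi q),d_Z(\pi q,\pi s))$, $h(p)$ and $h(s)$ is at most $\max(\rho(p,q),\rho(q,s))$. So $\rho$ is an ultrametric, and its balls are clopen. Since $\rho(t,q)\ge h(t)$ for $t\in T$ and $q\ne t$, letters are isolated; hence $Z$ is closed, and $Q_{>\ell}$ is clopen as the complement of finitely many isolated points. We have $d_Z(\pi p,\pi q)\le\rho(p,q)$, so $\pi$ is continuous. Statement (b) holds because $\rho(q,z)=\max(d_Z(\pi q,z),h(q))$ for all $q\in Q$. The countable set $D\cup T$ is dense.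

Let $(q_k)$ be a Cauchy sequence that is not eventually constant. For every $k$ there is $l>k$ with $q_l\ne q_k$, and then $h(q_k)\le\rho(q_k,q_l)$; so $h(q_k)\to0$. The sequence $(\pi q_k)$ is $d_Z$-Cauchy and has a limit $z$, and $q_k\to z$ by (b).

(c) Given $k\geq 1$, choose $d\in D$ with $d_Z(d,z)<1/k$ and, by Lemma~\ref{lem:depth}(a), a level $n>\ell$ with $d\in D_n$ and $h((d,n))<1/k$; put $t_k=(d,n)$.

(d) As $\hat\gamma_i$ is an involution and letters are isolated, it suffices to prove continuity at $z\in Z$. Let $q_k\to z$. By (b), for large $k$ either $q_k\in Z$ or $r(q_k)\ge i$. In both cases $\pi\hat\gamma_iq_k=\gamma_i\pi q_k$ and $h(\hat\gamma_iq_k)\le2h(q_k)$, by Lemma~\ref{lem:depth}(b) in the second case. So $\hat\gamma_iq_k\to\gamma_iz$ by (b).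
\end{proof}

\section{The space of words}\label{sec:space}

Let $S$ be the set of finite words in $T$ with strictly increasing levels, including the empty word, and let $[S]$ be the set of infinite sequences in $T$ with strictly increasing levels. For $u\in S$ let $\ell(u)$ be the level of the last letter of $u$, with $\ell(\emptyset)=0$, and let $S_n=\{u\in S:\ell(u)=n\}$. By the count before \eqref{eq:cn}, $|S_n|=c_n$. We first build an ambient space in which all of $Z$ is attached to every word and no infinite word is deleted:
\[
\widehat Y=(S\times Z)\sqcup[S].
\]
We regard $(u,z)$ as the finite sequence $uz$, so that every point of $\widehat Y$ is a sequence with entries in $Q$, and an entry in $Z$ occurs only as the last one.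

The topology should make a point close to $(u,z)$ when it begins with $u$ and its next entry is close to $z$ in $Q$, whatever comes later. The product topology on sequences does not do this, since it also looks at the later entries. As in Section~\ref{sec:example}, we record ``next entries'' instead. Let $Q_*=Q\sqcup\{*\}$ with $*$ isolated. For $u\in S$ let $\widehat N_u$ be the set of points of $\widehat Y$ that begin with $u$, and define $\kappa_u:\widehat Y\to Q_*$ by letting $\kappa_u(y)$ be the entry of $y$ following $u$ if $y\in\widehat N_u$, and $\kappa_u(y)=*$ otherwise. Give $\widehat Y$ the coarsest topology making all $\kappa_u$ continuous.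

\begin{lemma}\label{lem:ambient}
The space $\widehat Y$ is zero-dimensional and Polish, and each $\widehat N_u$ is clopen. Moreover, for every sequence $(y^k)$ in $\widehat Y$:
\begin{enumerate}
\item[(a)] $y^k\to(u,z)$ if and only if $y^k\in\widehat N_u$ for all large $k$ and $\kappa_u(y^k)\to z$ in $Q$;
\item[(b)] $y^k\to x\in[S]$ if and only if, for each finite initial segment $u$ of $x$, $y^k\in\widehat N_u$ for all large $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
The map $y\mapsto(\kappa_u(y))_{u\in S}$ from $\widehat Y$ to $Q_*^S$ is injective, since the entries of $y$ can be read off one after another, and by definition of the topology it is a homeomorphism onto its image. We claim that the image is the set $K$ of families $(k_u)_{u\in S}$ such that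
\[
\text{(i) }k_\emptyset\ne*;\qquad\text{(ii) }k_u\in Q_{>\ell(u)}\cup\{*\};\qquad\text{(iii) for }ut\in S,\ t\in T:\ \ k_{ut}\ne*\iff k_u=t .
\]
Families coming from points of $\widehat Y$ satisfy (i)--(iii). Conversely, let $(k_u)\in K$. Starting from $u=\emptyset$, suppose that we have read a word $u\in S$ with $k_u\ne*$, and take $k_u$ as the next entry. If $k_u\in Z$, stop. If $k_u=t\in T$, then $ut\in S$ by (ii) and $k_{ut}\ne*$ by (iii), and we continue. This produces $y\in\widehat Y$ with $\kappa_u(y)=k_u$ whenever $y$ begins with $u$. If $y$ does not begin with $w\in S$, then $w=w't$ is nonempty, and $k_{w'}\neq t$: either $y$ does not begin with $w'$ and $k_{w'}=*$ by induction on the length, or $y$ begins with $w'$ and its next entry $k_{w'}$ is not $t$. So $k_w=*=\kappa_w(y)$ by (iii). This proves the claim. Each of the conditions (i)--(iii) is a clopen condition on at most two coordinates, because $\{*\}$, $\{t\}$ and $Q_{>\ell}$ are clopen. So $K$ is closed in the zero-dimensional Polish space $Q_*^S$. Also $\widehat N_u=\kappa_u^{-1}(Q)$ is clopen.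

The forward implications in (a) and (b) hold since $\widehat N_u$ is open and $\kappa_u$ is continuous. For the converse we must show $\kappa_w(y^k)\to\kappa_w(y)$ for every $w\in S$, where $y$ is the candidate limit. In (a), let $k$ be so large that $y^k\in\widehat N_u$. If $w$ is a proper initial segment of $u$ or is incomparable with $u$, then $\kappa_w(y^k)=\kappa_w(y)$. For $w=u$ there is nothing to prove. If $w$ properly extends $u$ and $t$ is its letter after $u$, then $\kappa_u(y^k)\ne t$ for large $k$ because $t$ is isolated, so $\kappa_w(y^k)=*=\kappa_w(y)$. In (b), $\kappa_w(y^k)=\kappa_w(x)$ as soon as $y^k$ begins with the first $|w|+1$ letters of $x$.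
\end{proof}

By (a), $z\mapsto(u,z)$ is a homeomorphism of $Z$ onto the closed set $\{u\}\times Z=\kappa_u^{-1}(Z)$; by (b), $[S]$ carries the topology inherited from the product $T^{\mathbb N}$ of discrete spaces. We now make the two deletions announced in Section~\ref{sec:example}. Say that $x\in[S]$ \emph{misses} level $n$ if it has no letter of level $n$. Let
\begin{gather*}
Y_Z=\{(u,z):u\in S,\ z\in A_{\ell(u)}\},\qquad W=\{x\in[S]:x\text{ misses infinitely many levels}\},\\
Y=Y_Z\sqcup W,\qquad N_u=\widehat N_u\cap Y\quad(u\in S).
\end{gather*}
The sets $N_u$ are clopen in $Y$, and nonempty since they contain $\{u\}\times A_{\ell(u)}$.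

\begin{lemma}\label{lem:Y}
\begin{enumerate}
\item[(a)] $Y$ is $G_\delta$ in $\widehat Y$, and $W$ is $G_\delta$ in $Y$. So $Y$ and $W$ are zero-dimensional Polish spaces.
\item[(b)] Every nonempty open subset of $Y$ contains some $N_u$.
\item[(c)] $Y$ is homeomorphic to $\mathbb N^{\mathbb N}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $u\in S$ let $M_u$ be the set of $x\in[S]$ that begin with $u$ and continue with letters of the consecutive levels $\ell(u)+1,\ell(u)+2,\dots$. It is the intersection over $m$ of the finite unions $\bigcup\{\widehat N_{ut_1\cdots t_m}:t_j\in L_{\ell(u)+j}\}$, so it is closed in $\widehat Y$. Points of $M_u$ miss only finitely many levels. Conversely, if $x\in[S]$ misses only finitely many levels, then $x\in M_u$ for any initial segment $u$ of $x$ with $\ell(u)$ larger than all missed levels. Therefore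
\[
\widehat Y\setminus Y=\bigcup_{u\in S}M_u\ \cup\ \bigcup_{u\in S}\kappa_u^{-1}\bigl(Z\setminus A_{\ell(u)}\bigr),
\]
and this is $F_\sigma$ because $Z\setminus A_n$ is closed in $Q$. Likewise $Y_Z=\bigcup_{u\in S}\kappa_u^{-1}(A_{\ell(u)})$ is $F_\sigma$ because $A_n$ is closed in $Q$.

(b) Let $U\subseteq Y$ be open, let $y\in U$, and suppose that $U$ contains no $N_w$. If $y\in W$, pick $y^k\in N_{u_k}\setminus U$, where $u_k$ is the initial segment of $y$ of length $k$; then $y^k\to y$ by Lemma~\ref{lem:ambient}(b). If $y=(u,z)$, take letters $t_k\to z$ of level greater than $\ell(u)$ from Lemma~\ref{lem:Q}(c), so that $ut_k\in S$, and pick $y^k\in N_{ut_k}\setminus U$; then $y^k\to y$ by Lemma~\ref{lem:ambient}(a). In both cases this contradicts the openness of $U$.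

(c) By (K3), it suffices to show that a compact set $K\subseteq Y$ has empty interior. Otherwise $K\supseteq N_u$ for some $u$, by (b), and $N_u$, being closed in $Y$, is compact and hence closed in $\widehat Y$. Take $x\in M_u$, and let $y^k$ follow $x$ up to level $\ell(u)+k$ and then use one letter from each of the levels $\ell(u)+k+2,\ \ell(u)+k+4,\dots$. Then $y^k\in W\cap N_u$ and $y^k\to x$ in $\widehat Y$, but $x\notin Y$, a contradiction.
\end{proof}

The proof of (b) shows why words must be allowed to skip levels: the point $(u,z)$ is approached by the sets $N_{ut}$ with $t\to z$, and such letters $t$ have levels tending to infinity, since each set $Q_{>\ell}$ is a neighborhood of $z$.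

\section{The group}\label{sec:group}

All our homeomorphisms replace a prefix $u$ by a prefix $v$ and apply a partial homeomorphism of $Q$ to the next entry. They stay inside $Y$ for the following reason.
\begin{equation}\label{eq:prefix}
\text{For $w\in S$ and a sequence $y'$, whether $wy'\in Y$ depends only on $\ell(w)$ and $y'$.}
\end{equation}
Indeed, if $y'$ is a single point $z\in Z$, the condition is $z\in A_{\ell(w)}$; if $y'$ begins with a letter $s$, the condition is that $n(s)>\ell(w)$ and $y'\in Y$.

\begin{lemma}\label{lem:lift}
Let $u,v\in S$ and $\ell=\max(\ell(u),\ell(v))$. Let $O,O'\subseteq Q_{>\ell}$ be clopen in $Q$, and let $\eta:O\to O'$ be a homeomorphism that maps points of $Z$ to points of $Z$, maps letters to letters of the same level, and satisfies $\eta(O\cap A_{\ell(u)})=O'\cap A_{\ell(v)}$. Put $U=Y\cap\kappa_u^{-1}(O)$ and $U'=Y\cap\kappa_v^{-1}(O')$. Then $U$ and $U'$ are clopen in $Y$, and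
\[
\tilde\eta(u\,q\,y')=v\,\eta(q)\,y'\qquad(q\in O;\ y'\text{ is empty if }q\in Z)
\]
defines a homeomorphism $\tilde\eta:U\to U'$. If $u\ne v$, then $U\cap U'=\emptyset$.
\end{lemma}

\begin{proof}
The sets $U,U'$ are clopen since $\kappa_u,\kappa_v$ are continuous. Let $uqy'\in U$. If $q=z\in Z$, then $z\in A_{\ell(u)}$, so $\eta(z)\in A_{\ell(v)}$ and $(v,\eta(z))\in U'$. If $q=t\in T$, then $n(\eta(t))=n(t)>\ell$, so $ut$ and $v\eta(t)$ are words in $S$ with the same last level, and $v\eta(t)y'\in Y$ by \eqref{eq:prefix}. So $\tilde\eta$ maps $U$ into $U'$. The data $v,u,O',O,\eta^{-1}$ satisfy the same hypotheses and give the inverse map, so it remains to prove continuity.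

Let $y^k\to y$ in $U$. If $y=(u,z)$, then $\kappa_u(y^k)\to z$ in $O$; the points $\tilde\eta(y^k)$ begin with $v$ and have next entries $\eta(\kappa_u(y^k))\to\eta(z)$, so $\tilde\eta(y^k)\to(v,\eta(z))$ by Lemma~\ref{lem:ambient}(a). Otherwise $y$ begins with $ut$ for a letter $t\in O$. Then $y^k$ begins with $ut$ for large $k$, and on $N_{ut}$ the map $\tilde\eta$ replaces the prefix $ut$ by $v\eta(t)$. It thus sends $N_{utw}$ into $N_{v\eta(t)w}$ and satisfies $\kappa_{v\eta(t)w}\circ\tilde\eta=\kappa_{utw}$ on $N_{utw}$, for every word $w$ with $utw\in S$; so the criteria of Lemma~\ref{lem:ambient} give $\tilde\eta(y^k)\to\tilde\eta(y)$.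

Let $u\ne v$. If $u,v$ are incomparable, then $N_u\cap N_v=\emptyset$. If $v$ properly extends $u$ and $s$ is its letter after $u$, then $\kappa_u=s$ on $U'\subseteq N_v$, while $s\notin O$ because $n(s)\le\ell(v)\le\ell$; so $U\cap U'=\emptyset$. The case that $u$ properly extends $v$ is the same with the roles exchanged.
\end{proof}

If $u\ne v$, the map equal to $\tilde\eta$ on $U$, to $\tilde\eta^{-1}$ on $U'$ and to the identity elsewhere is a homeomorphism of $Y$. If $u=v$ and $O=O'$, the same holds for the map equal to $\tilde\eta$ on $U=U'$ and to the identity elsewhere. In both cases we call it the homeomorphism \emph{induced} by $\eta$. We use two families.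

\emph{Prefix exchanges.} Let $u\ne v$ in $S$ with $\ell(u)=\ell(v)=\ell$. Take $O=O'=Q_{>\ell}$ and $\eta=\mathrm{id}$, so that $U=N_u$ and $U'=N_v$. The induced homeomorphism $\varphi_{u,v}$ exchanges $uy'$ and $vy'$.

\emph{Lifts of the $\gamma_i$.} Prefix exchanges never change the last entry of a point of $Y_Z$ and never join $\{u\}\times A_{\ell(u)}$ to $\{v\}\times A_{\ell(v)}$ when $\ell(u)\ne\ell(v)$. The map $\gamma_i$ does both on the part of $A_{\ell(u)}$ that it sends into $A_{\ell(v)}$, and we extend it to a clopen neighborhood of that part. For $i\ge1$, $u,v\in S$ and $\ell=\max(\ell(u),\ell(v))$, let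
\begin{align*}
O&=\{q\in Q_{>\ell}:\ \pi q\in A_{\ell(u)},\ \pi\hat\gamma_iq\in A_{\ell(v)}\},\\
O'&=\{q\in Q_{>\ell}:\ \pi q\in A_{\ell(v)},\ \pi\hat\gamma_iq\in A_{\ell(u)}\}.
\end{align*}
These sets are clopen because $\pi$ and $\hat\gamma_i$ are continuous and the $A_n$ are clopen in $Z$. Since $\hat\gamma_i$ is a level-preserving involution, it maps $O$ into $O'$ and $O'$ into $O$, so $\eta=\hat\gamma_i|_O$ is a homeomorphism $O\to O'$. As $O\cap Z\subseteq A_{\ell(u)}$ and $O'\cap Z\subseteq A_{\ell(v)}$, the last hypothesis of Lemma~\ref{lem:lift} holds; and $O=O'$ if $u=v$. Let $g_{i,u,v}$ be the induced homeomorphism. It satisfies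
\begin{equation}\label{eq:g}
g_{i,u,v}(u,z)=(v,\gamma_iz)\qquad\text{whenever }z\in A_{\ell(u)}\text{ and }\gamma_iz\in A_{\ell(v)} .
\end{equation}

Let $\Gamma$ be the countable group generated by all $\varphi_{u,v}$ and $g_{i,u,v}$, and write $E_\Gamma=E^Y_\Gamma$. Each generator sends finite sequences to finite sequences and infinite ones to infinite ones, so $Y=Y_Z\sqcup W$ is an invariant partition, Borel by Lemma~\ref{lem:Y}(a).

\section{The orbits}\label{sec:orbits}

\begin{lemma}\label{lem:YZ}
For $(u,z),(v,z')\in Y_Z$ we have $(u,z)\mathrel{E_\Gamma}(v,z')\iff z\mathrel{F}z'$. Consequently $E_\Gamma|_{Y_Z}\cong E'$.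
\end{lemma}

\begin{proof}
A generator either leaves the last entry $z$ of a point of $Y_Z$ unchanged or replaces it by some $\gamma_iz$; this gives the forward implication. If $z\mathrel{F}z'$, pick $i$ with $z'=\gamma_iz$ and apply \eqref{eq:g}.

For each $n$ fix a bijection $u\mapsto j(u)$ from $S_n$ onto $\{0,\dots,c_n-1\}$, and put $\psi(u,z)=\beta_{\ell(u),j(u)}(z)$. On the Borel set $\{u\}\times A_{\ell(u)}$, a homeomorphic copy of $A_{\ell(u)}$, the map $\psi$ is a Borel bijection onto $B_{\ell(u),j(u)}$. These sets partition $X$ by Lemma~\ref{lem:partition}, so $\psi:Y_Z\to X$ is a Borel bijection. Since $\psi(u,z)\mathrel{E'}z$, we get $(u,z)\mathrel{E_\Gamma}(v,z')\iff z\mathrel{E'}z'\iff\psi(u,z)\mathrel{E'}\psi(v,z')$.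
\end{proof}

For $x,x'\in W$ and $n\in\mathbb N$, let $x\mathrel{R_n}x'$ if $x$ and $x'$ have the same letters of level greater than $n$.

\begin{lemma}\label{lem:W}
We have $E_\Gamma|_W=\bigcup_nR_n$. This relation is hyperfinite, aperiodic, and has no invariant probability measure.
\end{lemma}

\begin{proof}
The $R_n$ are increasing equivalence relations, so their union is an equivalence relation. A generator that moves $x\in W$ sends $x=wx''$ to $w'x''$ for some $w,w'\in S$, and these points are $R_n$-related for $n=\max(\ell(w),\ell(w'))$. So $E_\Gamma|_W\subseteq\bigcup_nR_n$. Conversely, let $x\mathrel{R_n}x'$ with $x\ne x'$, and let $t$ be the first letter of level greater than $n$, common to $x$ and $x'$. Then $x=utx''$ and $x'=vtx''$, where $ut\ne vt$ are words in $S$ with the same last level, and $\varphi_{ut,vt}(x)=x'$.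

\emph{Hyperfinite.} The map deleting all letters of level at most $n$ is continuous from $W$ to $T^{\mathbb N}$, since at most $n$ initial letters are deleted; so $R_n$ is closed. Its classes are finite since only finitely many words in $S$ have all levels at most $n$.

\emph{Aperiodic.} The tails $(t_k,t_{k+1},\dots)$, $k\in\mathbb N$, of $x=(t_0,t_1,\dots)\in W$ lie in $W$, are equivalent to $x$, and are distinct because their first letters have different levels.

\emph{No invariant probability measure.} Suppose that $\nu$ is one. For $n\ge1$ let $W_n$ be the Borel set of $x\in W$ that miss level $n$. For $t\in L_n$, inserting $t$ at its place defines a continuous injection $\theta_t:W_n\to W$ with graph in $R_n$, so $\nu(\theta_t(W_n))=\nu(W_n)$ by Lemma~\ref{lem:invariance}. The sets $W_n$ and $\theta_t(W_n)$, $t\in L_n$, are pairwise disjoint, being distinguished by the letter at level $n$. Hence $(1+2^n)\nu(W_n)\le1$ and $\sum_n\nu(W_n)<\infty$. By the Borel--Cantelli lemma, $\nu$-almost every point lies in only finitely many $W_n$, whereas every point of $W$ lies in infinitely many $W_n$.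
\end{proof}

\begin{remark}
The growth $|L_n|=2^n$ is used only through $\sum_n1/(1+|L_n|)<\infty$. With $|L_n|=n$, choose independently and uniformly at each level a letter or a blank. The blanks have probabilities $1/(1+n)$ with divergent sum, and so do the non-blanks; by the second Borel--Cantelli lemma both occur infinitely often almost surely, and $W$ would carry this invariant probability measure.
\end{remark}

\begin{lemma}\label{lem:dense}
The action of $\Gamma$ on $Y$ is minimal, and $E_\Gamma|_W$ is non-smooth.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Y}(b) it suffices to show that each orbit meets each $N_u$. Let $(v,z)\in Y_Z$. Since $A_{\ell(u)}$ meets every $F$-class, there is $z'\in A_{\ell(u)}$ with $z\mathrel{F}z'$, and $(u,z')\in N_u$ is in the orbit of $(v,z)$ by Lemma~\ref{lem:YZ}. Let $x=(t_0,t_1,\dots)\in W$ and pick $j$ with $n(t_j)>\ell(u)$. Then $ut_jt_{j+1}\cdots\in W\cap N_u$ is in the orbit of $x$ by Lemma~\ref{lem:W}.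

By Lemma~\ref{lem:Y}(a), $W$ is a Polish $\Gamma$-space. Its orbits are dense in $Y$, hence in $W$. It is uncountable, since it contains all sequences with one letter from each of the levels $2,4,6,\dots$, so it has more than one orbit. Lemma~\ref{lem:baire} applies.
\end{proof}

Lemmas~\ref{lem:Y}(c), \ref{lem:YZ}, \ref{lem:W} and~\ref{lem:dense} together prove Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:main}. As predicted in the introduction, $W$ is a dense $G_\delta$ subset of $Y$, so the whole of $E'$ lives on the meager set $Y_Z$.

\section{The classification, and finitely generated groups}\label{sec:rest}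

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $E$ has exactly one class, its space is countable. Give it the discrete topology and let the countable group of finitely supported permutations act; the action is transitive, so its single orbit is dense. If $E$ is aperiodic and non-smooth, apply Theorem~\ref{thm:main}. Conversely, let $E\cong E^Y_\Gamma$ for a minimal action with more than one orbit. A finite orbit would be closed and dense, hence equal to $Y$; so $E$ is aperiodic. It is non-smooth by Lemma~\ref{lem:baire}.
\end{proof}

The group $\Gamma$ of Section~\ref{sec:group} has infinitely many generators. Theorem~\ref{thm:fg} says that this cannot be avoided in general, for a reason that has nothing to do with topology. Let $E'$ be a CBER with an invariant probability measure $\mu$. A \emph{graphing} of $E'$ is a countable family of Borel bijections $\theta_j:P_j\to P_j'$ between Borel sets, with graphs in $E'$, that generates $E'$ as an equivalence relation on an invariant Borel set of full measure. The \emph{$\mu$-cost} of $E'$ is the infimum of $\sum_j\mu(P_j)$ over all graphings. In particular, if $E'$ is generated by $k$ Borel automorphisms, its $\mu$-cost is at most $k$. By a theorem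 of Gaboriau \cite{Gaboriau}, the orbit equivalence relation of a free probability-measure-preserving action of $F_\infty$ has infinite cost.

\begin{proof}[Proof of Theorem~\ref{thm:fg}]
Let $F_\infty$ act on $2^{F_\infty}$ by the shift $(\gamma x)(\delta)=x(\gamma^{-1}\delta)$, which preserves the product $\mu$ of the uniform measures on $\{0,1\}$. Let $X'$ be the free part, the invariant Borel set of points $x$ with $\gamma x\ne x$ for all $\gamma\ne1$. A point fixed by $\gamma\ne1$ is constant on the infinite set $\{\gamma^m:m\in\mathbb Z\}$, an event of measure zero; so $\mu(X')=1$. Let $E'$ be the orbit equivalence relation on $X'$. It is aperiodic, $\mu$ is $E'$-invariant by Lemma~\ref{lem:invariance}, and the $\mu$-cost of $E'$ is infinite.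

The relation $E=E'\oplus E_t$ is aperiodic, and it is non-smooth because $E_t$ is. Suppose that $E$ is induced by a Borel action of a group with $k<\infty$ generators. Since $X'$ is $E$-invariant, the generators restrict to $k$ Borel automorphisms of $X'$ that generate $E'$. Then the $\mu$-cost of $E'$ is at most $k$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DJK}
Dougherty, Jackson and Kechris, Trans. AMS 341 (1994).

\bibitem{Gaboriau}
Gaboriau, Invent. Math. 139 (2000).

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{RS}
\emph{Research Statement}, \texttt{https://www.its.caltech.edu/\textasciitilde{}fshinko/researchStatement.pdf}.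

\end{thebibliography}
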